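\title{Connectivity and the gap between the crossing number and the rectilinear crossing number}

\begin{abstract}
Hern\'andez-V\'elez, Lea\~nos and Salazar conjectured that the rectilinear crossing number of a 3-connected graph is bounded by a function of its crossing number. We disprove this: for $r\in\{2,3,4,5\}$ and every $k\ge 2r$ there are $r$-connected graphs with crossing number $k$ and arbitrarily large rectilinear crossing number. The same graphs need arbitrarily many crossings in pseudolinear drawings. On the other hand, a graph of minimum degree at least $6$ with crossing number $k$ has rectilinear crossing number at most $\binom{26k-12}{2}$. Hence such a bound holds for $r$-connected graphs if and only if $r\ge 6$.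
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple unless called multigraphs. A \emph{drawing} of a graph $G$ represents the vertices by distinct points of the plane and each edge by a simple arc joining the points of its two endpoints, in such a way that no edge passes through a vertex other than its endpoints, any two edges have only finitely many points in common, and each common point of two edges is either a shared endpoint or a proper crossing. At a proper crossing the arcs cross rather than touch: a small neighborhood of the point is homeomorphic to a disk in which the two arcs are two diameters. Crossings are counted over pairs of edges, so each crossing point contributes one crossing for every pair of edges that cross there. The \emph{crossing number} $\operatorname{cr}(G)$ is the least number of crossings in a drawing of $G$. A drawing is \emph{straight-line} if every edge is the segment between its endpoints, and the \emph{rectilinear crossing number} $\overline{\operatorname{cr}}(G)$ is the least number of crossings in a straight-line drawing of $G$.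

By definition $\operatorname{cr}(G)\le\overline{\operatorname{cr}}(G)$, and the difference is the price of straightening the edges. For planar graphs the price is zero: by the F\'ary--Wagner theorem every planar graph has a straight-line drawing without crossings. Bienstock and Dean showed that $\overline{\operatorname{cr}}(G)=\operatorname{cr}(G)$ whenever $\operatorname{cr}(G)\le 3$. For larger crossing number one asks whether the price is at least bounded in terms of $\operatorname{cr}(G)$.

To make the price large one wants a pattern of few crossings that segments cannot realize, together with a device that makes every other pattern expensive. The obvious device is to replace an edge by many parallel paths of length two: a drawing with few crossings leaves one of these paths uncrossed, so the bundle acts as an edge that may not be crossed. A bundle, however, is attached to the rest of the graph at two vertices only. A graph is \emph{$r$-connected} if it has more than $r$ vertices and stays connected after the deletion of any at most $r-1$ vertices; 3-connectivity excludes bundles, and one may guess that it excludes the phenomenon. This is the conjecture of Hern\'andez-V\'elez, Lea\~nos and Salazar, posed in \cite{questions}: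
\begin{quote}
There is a function $f:\mathbb N\to\mathbb N$ such that $\overline{\operatorname{cr}}(G)\le f(\operatorname{cr}(G))$ for every 3-connected graph $G$.
\end{quote}
The conjecture is false.

\begin{theorem}\label{thm:main}
Let $r\in\{2,3,4,5\}$, $k\ge 2r$ and $m\ge 1$. There is an $r$-connected graph $G$ with $\operatorname{cr}(G)=k$ and $\overline{\operatorname{cr}}(G)>m$.
\end{theorem}

With $r=3$ and $k=6$, a function $f$ as in the conjecture would satisfy $f(6)>m$ for every $m$. The restriction $r\le5$ cannot be removed.

\begin{theorem}\label{thm:six}
If $G$ has minimum degree at least $6$ and $\operatorname{cr}(G)=k$, then $\overline{\operatorname{cr}}(G)\le\binom{26k-12}{2}$.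
\end{theorem}

\begin{corollary}\label{cor:class}
Let $r\ge 1$ be an integer. Then $\overline{\operatorname{cr}}$ is bounded by a function of $\operatorname{cr}$ on the class of $r$-connected graphs if and only if $r\ge 6$.
\end{corollary}

\begin{proof}
An $r$-connected graph has minimum degree at least $r$: deleting the neighbors of a vertex of smaller degree would separate it from the remaining vertices, of which there is at least one. So Theorem~\ref{thm:six} applies when $r\ge6$. For $2\le r\le 5$ apply Theorem~\ref{thm:main} with $k=2r$, and for $r=1$ use that 2-connected graphs are 1-connected.
\end{proof}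

The obstruction behind Theorem~\ref{thm:main} uses little about straight lines. A \emph{pseudoline} is a properly embedded copy of $\mathbb R$ in the plane, that is, the image of an injective continuous map $\gamma:\mathbb R\to\mathbb R^2$ with $|\gamma(t)|\to\infty$ as $t\to\pm\infty$. A drawing is \emph{pseudolinear} if its edges extend to pairwise distinct pseudolines, any two of which meet in exactly one point, where they cross.

\begin{theorem}\label{thm:pseudo}
Let $r\in\{2,3,4,5\}$, $k\ge 2r$ and $m\ge 1$. There is an $r$-connected graph $G$ with $\operatorname{cr}(G)=k$ such that every pseudolinear drawing of $G$ has more than $m$ crossings.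
\end{theorem}

For 3-connected graphs the value $6$ need not be the least crossing number at which $\overline{\operatorname{cr}}$ is unbounded. The values up to $3$ are excluded by the result of Bienstock and Dean, and we do not settle the cases $\operatorname{cr}\in\{4,5\}$.

We begin with Theorem~\ref{thm:six}, whose proof shows what a counterexample has to look like. Section~\ref{sec:quad} isolates the geometric obstruction, a statement about four segments, and explains the construction. Sections~\ref{sec:block} and~\ref{sec:graph} build the graph, Section~\ref{sec:few} describes its drawings with few crossings, and Section~\ref{sec:end} completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:pseudo}.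

\section{Straightening when the crossed edges end at vertices of low degree}\label{sec:upper}

Away from the crossed edges a drawing is planar and can be straightened for free. The following lemma shrinks each cluster of crossed edges to a point, straightens, and expands the point again; only the edges that touch a cluster can then cross.

\begin{lemma}\label{lem:cluster}
Let $S$ be the set of all endpoints of crossed edges in some drawing of $G$, and let $s^*$ be the number of edges of $G$ incident with $S$. Then $\overline{\operatorname{cr}}(G)\le\binom{s^*}{2}$.
\end{lemma}

\begin{proof}
Regard every crossing point as a new vertex. This turns the drawing into a crossing-free drawing of a multigraph $P$. Let $K_1,\dots,K_n$ be the components of the subgraph of $P$ induced by $S$ and the new vertices. An edge of $G$ with both ends in $S$ has become a path in this subgraph, so its ends lie in the same $K_j$. All other edges of $G$ are uncrossed and are edges of $P$. Contract each $K_j$ to a vertex $z_j$ and delete loops and parallel edges. Contracting connected subgraphs preserves planarity, so the result is a simple planar graph $G^*$ on $(V(G)\setminus S)\cup\{z_1,\dots,z_n\}$. It contains $G-S$, and it contains the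 edge $z_jw$ whenever $w\notin S$ has a neighbor in $S\cap K_j$.

By the F\'ary--Wagner theorem $G^*$ has a crossing-free straight-line drawing $\Gamma$. Being crossing-free means that the vertices are distinct, no vertex lies on a segment not incident with it, and segments without a common endpoint are disjoint; these conditions survive small moves of the vertices. So we may assume that no three vertices of $\Gamma$ are collinear, and there is an $\varepsilon>0$ such that, for each $j$, the drawing $\Gamma$ stays crossing-free when $z_j$ alone is moved by less than $\varepsilon$, and the open disk $U_j$ of radius $\varepsilon$ about $z_j$ misses all edges of $G-S$. Delete the $z_j$ and place the vertices of $S$ one at a time, those of $S\cap K_j$ in $U_j$, each off the finitely many points and lines determined by the vertices already present. Draw all edges straight. As no three vertices are collinear, this is a straight-line drawing of $G$.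

Two edges of $G-S$ do not cross. An edge $sw$ with $s\in S\cap K_j$ and $w\notin S$ is the edge $z_jw$ of $\Gamma$ after $z_j$ has been moved to $s$, so it crosses no edge of $G-S$. An edge with both ends in $S$ lies in some $U_j$ and crosses no edge of $G-S$ either. Hence both edges of a crossing pair are incident with $S$, and two segments cross at most once.
\end{proof}

A drawing with $k$ crossings has at most $2k$ crossed edges, so $|S|\le 4k$. If the maximum degree is $\Delta$, then $s^*\le 4k\Delta$ and $\overline{\operatorname{cr}}(G)\le\binom{4k\Delta}{2}$ for $k=\operatorname{cr}(G)$. More precisely, a family of graphs with bounded $\operatorname{cr}$ and unbounded $\overline{\operatorname{cr}}$ must have, in its optimal drawings, crossed edges ending at vertices of unbounded degree. In a graph that is almost planar, vertices of large degree have to be compensated by vertices of degree less than $6$; this is Theorem~\ref{thm:six}.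

\begin{proof}[Proof of Theorem~\ref{thm:six}]
Let $G$ have $n$ vertices and $e$ edges, and fix a drawing with $k$ crossings. Deleting one edge from each crossing pair leaves a planar graph, which has at most $3n-6$ edges since $n\ge 3$. Thus $e\le 3n-6+k$ and
\[
\sum_{w\in V(G)}(\deg w-6)=2e-6n\le 2k-12 .
\]
All summands are nonnegative; this is the only use of the hypothesis on the minimum degree. Therefore the sum over $w\in S$ alone is at most $2k-12$, and
\[
s^*\le\sum_{w\in S}\deg w\le 6|S|+2k-12\le 24k+2k-12=26k-12 .
\]
Lemma~\ref{lem:cluster} gives the bound.
\end{proof}

\section{A quadrilateral that cannot be straightened}\label{sec:quad}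

We use the Jordan curve theorem on the sphere $S^2=\mathbb R^2\cup\{\infty\}$: the complement of a Jordan curve $J$ has exactly two components, the \emph{sides} of $J$, and each has boundary $J$. A side of a Jordan curve is a \emph{Jordan domain}. If $J$ lies in the plane, its \emph{bounded side} is the side not containing $\infty$.

Take two points $u,v$, two arcs $ub,ub'$ starting at $u$ and two arcs $va,va'$ starting at $v$. Let $ub$ cross $va$ at $c$ and let $ub'$ cross $va'$ at $c'$. The initial parts of the arcs form a closed curve $u\,c\,v\,c'$, and each arc continues beyond the corner $c$ or $c'$. If the arcs are segments and the quadrilateral is convex, the continuations leave it. If they run into the quadrilateral, as in the inner part of Figure~\ref{fig:frame}, both corners $c$ and $c'$ are reflex, which is possible for curved arcs and impossible for segments, since the angle sum of a quadrilateral is $2\pi$. The following form of this fact is the only place where the geometry of lines enters the proofs of Theorems~\ref{thm:main} and~\ref{thm:pseudo}. For points $p,q$ on an arc or pseudoline, $[p,q]$ is the part between them.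

\begin{lemma}\label{lem:quad}
Let $ub,\ va,\ ub',\ va'$ be arcs in the plane, named by their endpoints. Let $c$ be an interior point of both $ub$ and $va$, and $c'$ an interior point of both $ub'$ and $va'$. Suppose that the parts $[u,c]\subset ub$, $[c,v]\subset va$, $[v,c']\subset va'$, $[c',u]\subset ub'$ form a Jordan curve $W$, and let $I$ be its bounded side.
\begin{enumerate}
\item[(a)] If the four arcs are segments, then $b$ and $b'$ are not both in $I$.
\item[(b)] If the four arcs lie on four pseudolines, any two of which have at most one common point, then $b$ and $a'$ are not both in $I$.
\end{enumerate}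
\end{lemma}

\begin{proof}
(a) Let $K$ be the convex hull of $u,c,v,c'$. The complement of $K$ in the plane is connected, unbounded and disjoint from $W$, so it misses $I$; that is, $I\subset K$. Suppose $b,b'\in I$. Then $c$ lies strictly between the points $u$ and $b$ of $K$, so $c$ is not an extreme point of $K$; and $c'$ lies strictly between $u$ and $b'$, so it is not extreme either. The convex hull of a finite set is the convex hull of those of its points that are extreme. Hence $K$ is the segment $uv$, which cannot contain the nonempty open set $I$.

(b) Let $\ell_1\supset ub$, $\ell_2\supset va$, $\ell_3\supset ub'$, $\ell_4\supset va'$ be the pseudolines. Four of the six pairs have used up their common point: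
\[
\ell_1\cap\ell_2=\{c\},\qquad \ell_3\cap\ell_4=\{c'\},\qquad \ell_1\cap\ell_3=\{u\},\qquad \ell_2\cap\ell_4=\{v\}.
\]
Suppose $b,a'\in I$. The points $u,c,b$ lie on $\ell_1$ in this order. The ray of $\ell_1$ that starts at $b$ and leads away from $u$ is connected and unbounded and starts in the bounded set $I$, so it meets $W$ in a point $y$. The ray is disjoint from $[u,c]$; in particular it contains neither $c$ nor $u$ and so misses $\ell_2$ and $\ell_3$. Hence $y\in[v,c']\subset\ell_4$. In the same way the ray of $\ell_4$ that starts at $a'$ and leads away from $v$ meets $W$ in a point $y'$; it is disjoint from $[v,c']$ and so misses $\ell_2$ and $\ell_3$, and therefore $y'\in[u,c]\subset \ell_1$. Both $y$ and $y'$ lie in $\ell_1\cap\ell_4$, and $y\neq y'$ because $y\in[v,c']$ and $y'\notin[v,c']$. This contradicts the hypothesis on $\ell_1$ and $\ell_4$.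
\end{proof}

How can a graph force this configuration? Suppose for the moment that some edges may be declared uncrossable. Take an uncrossable 6-cycle $C=u\,a\,b\,v\,b'\,a'$ and two uncrossable paths $\alpha$ from $a$ to $a'$ and $\beta$ from $b$ to $b'$, both on the same side $D$ of $C$. They cut $D$ into three regions, none of which touches both $u$ and $b$. So the four \emph{chords} $ub,va,ub',va'$ must run on the other side of $C$, where $ub$ crosses $va$ and $ub'$ crosses $va'$. The resulting curve $W=u\,c\,v\,c'$ has $D$ and the points $a,b,a',b'$ on one of its sides. By Lemma~\ref{lem:quad}, in a straight-line drawing this side must be the unbounded one.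

One such block can obey. Draw $C$ as a convex hexagon with $u=(-4,0)$, $a=(-2,3)$, $a'=(-2,-3)$ and $v,b,b'$ their mirror images in the vertical axis, draw the chords as diagonals, and let $\alpha$ and $\beta$ be paths of length two through $(-6,0)$ and $(6,0)$. There are two crossings, and $D$ is the outside of the hexagon. A block therefore does not obstruct straightening; it demands the point $\infty$ on its own side of its curve $W$. Two blocks that share $u$ and $v$ make this demand for two disjoint regions, and one of them fails (Figure~\ref{fig:frame}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]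
\fill[gray!25] (-4,0)--(-1,0.4)--(1,0.4)--(4,0)--(1,-0.4)--(-1,-0.4)--cycle;
\foreach \s in {1,-1}{
\begin{scope}[yscale=\s]
\draw[very thick] (-4,0)--(-1,0.4)--(1,0.4)--(4,0);
\draw[very thick] (-4,0)--(-2,2.6)--(2,2.6)--(4,0);
\draw[very thick] (-1,0)--(-1,0.4) (1,0)--(1,0.4) (-5.5,0)--(-2,2.6) (5.5,0)--(2,2.6);
\draw (-4,0)--(2,2.6) (4,0)--(-2,2.6);
\draw (-4,0) .. controls (-1.6,1.0) and (-0.2,1.5) .. (1,0.4);
\draw (4,0) .. controls (1.6,1.0) and (0.2,1.5) .. (-1,0.4);
\foreach \p in {(-1,0.4),(1,0.4),(-2,2.6),(2,2.6),(-4,0),(4,0)}{\fill \p circle (2pt);}
\end{scope}}
\draw[dashed] (-1,0.4)--(-2,2.6);
\node at (-4.3,0) {$u$}; \node at (4.3,0) {$v$};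
\node at (-2,2.85) {$a_2$}; \node at (2,2.85) {$b_2$};
\node at (-2,-2.9) {$a_2'$}; \node at (2,-2.9) {$b_2'$};
\node at (-1.4,0.6) {\small $a_1$}; \node at (1.4,0.6) {\small $b_1$};
\node at (-1.4,-0.63) {\small $a_1'$}; \node at (1.4,-0.63) {\small $b_1'$};
\node at (0,0.67) {\small $c_1$}; \node at (0,-0.67) {\small $c_1'$};
\node at (0,2.0) {\small $c_2$}; \node at (0,-2.0) {\small $c_2'$};
\node at (0,0) {$D_1$}; \node at (0,3.0) {$D_2$};
\end{tikzpicture}
\caption{Two blocks sharing $u$ and $v$. Thick lines are uncrossed paths, thin lines are the eight chords, and the dashed line is the link $a_1a_2$; there are six crossings. The outer block is drawn straight and lies outside its quadrilateral $u\,c_2\,v\,c_2'$. The inner block lies inside its quadrilateral $u\,c_1\,v\,c_1'$, and its chords have to bend.}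
\label{fig:frame}
\end{figure}

It remains to realize uncrossable edges. In a drawing with at most $m$ crossings at most $2m$ edges are crossed, so among $2m+1$ edge-disjoint paths one is uncrossed. Bundles of paths of length two would do, but the resulting graph fails to be 3-connected for two reasons: it has vertices of degree $2$, and $\{u,v\}$ separates the two blocks. The first defect is removed by finding all the paths of one block inside a single 5-connected planar graph, in which $u,a,b,v,b',a'$ have large degree, as Section~\ref{sec:upper} requires. The second defect is removed by adding single edges, called \emph{links}, between the blocks. Each link raises the connectivity by one and costs two crossings, which is the origin of the bound $k\ge 2r$.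

\section{The block}\label{sec:block}

Let $M\ge 3$ and $L=3M$. Let $\Lambda$ be the graph on all $(x,y,z)\in\mathbb Z^3$ with $x+y+z=0$ and $|x|,|y|,|z|\le L$, two vertices being adjacent if their difference is a permutation of $(1,-1,0)$. This is a hexagonal piece of the triangular lattice, with six \emph{sides} given by setting one coordinate equal to $\pm L$. Add six pairwise nonadjacent vertices, the \emph{hubs}, each joined to all vertices of one side:
\[
u:\ x=L,\qquad a:\ z=-L,\qquad b:\ y=L,\qquad v:\ x=-L,\qquad b':\ z=L,\qquad a':\ y=-L .
\]
The resulting graph is the \emph{block} $Q$ (Figure~\ref{fig:block}). In the order $u,a,b,v,b',a'$ consecutive sides share the corners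
\[
(L,0,-L),\quad (0,L,-L),\quad (-L,L,0),\quad (-L,0,L),\quad (0,-L,L),\quad (L,-L,0).
\]
Permutations of the coordinates and the negation $w\mapsto -w$ are automorphisms of $Q$; together they act transitively on the hubs and on the corners. Draw $\Lambda$ as a regular hexagon, erect an equilateral triangle outward on each side, and put the hub at its apex. This is a crossing-free drawing of $Q$ in a closed disk in which exactly the hubs lie on the boundary circle, in the cyclic order $u,a,b,v,b',a'$. Corners have degree $3+2=5$ and the other vertices on the sides have degree $4+1=5$, so the next lemma is best possible.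

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\begin{scope}
\clip (30:2.41)--(90:2.41)--(150:2.41)--(210:2.41)--(270:2.41)--(330:2.41)--cycle;
\foreach \r in {0,60,120}{\foreach \i in {-6,...,6}{\draw[gray,rotate=\r] (0.3464*\i,-2.5)--(0.3464*\i,2.5);}}
\end{scope}
\foreach \r in {0,60,...,300}{\foreach \k in {-3,...,3}{\draw[gray,rotate=\r] (4.157,0)--(2.078,0.4*\k);}}
\foreach \r in {30,90,...,330}{
\draw[very thick,rotate=\r] (30:4.157)--(2.4,0)--(-30:4.157);
\draw[very thick,rotate=\r] (30:4.157)--(2.2,0.3464)--(2,0)--(2.2,-0.3464)--(-30:4.157);}
\foreach \i/\h in {1.039/1.8,1.386/1.6}{
\draw[very thick] (120:4.157)--(-\i,\h)--(-\i,-\h)--(240:4.157);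
\draw[very thick] (60:4.157)--(\i,\h)--(\i,-\h)--(300:4.157);}
\foreach \r/\n in {180/u,120/a,60/b,0/v,300/b',240/a'}{\fill (\r:4.157) circle (3pt); \node at (\r:4.55) {$\n$};}
\end{tikzpicture}
\caption{The block $Q$, shown for $M=2$: a hexagonal piece of the triangular lattice with side length $3M$ and six hubs. The thick paths are the $M$ internally disjoint paths for each of the pairs $ua,ab,bv,vb',b'a',a'u$ (around the corners) and $aa',bb'$ (vertical lines).}
\label{fig:block}
\end{figure}

For $|i|\le L$ the \emph{line} $x=i$ is the set of vertices of $\Lambda$ with first coordinate $i$; it induces a path. Lines $y=i$ and $z=i$ are defined in the same way, which gives three \emph{directions} of lines. The lines $x=i$ and $y=j$ meet if and only if $(i,j,-i-j)\in\Lambda$, that is, $|i+j|\le L$, and likewise for the other pairs of directions.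

\begin{lemma}\label{lem:five}
The block $Q$ is 5-connected.
\end{lemma}

\begin{proof}
Let $X$ be a set of at most $4$ vertices and let $h=\lfloor L/2\rfloor\ge4$. We find a connected core in the middle of $\Lambda$ that survives the deletion of $X$ and join every other vertex to it. Call a line \emph{good} if it avoids $X$ and \emph{central} if its index has absolute value at most $h$. Each direction has $2h+1\ge 9$ disjoint central lines, so it has a good central line. Central lines of different directions meet because $2h\le L$, and two good central lines of the same direction both meet a good central line of another direction. Hence the union $K$ of all good central lines induces a connected subgraph of $Q-X$.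

\emph{Hubs.} By symmetry consider $u\notin X$. The central lines $y=j$ with $-h\le j\le 0$ are $h+1\ge5$ disjoint lines, and the line $y=j$ contains the neighbor $(L,j,-L-j)$ of $u$. One of these lines is good, so $u$ has a neighbor in $K$.

\emph{Lattice vertices.} Let $w\in\Lambda\setminus X$, and let $t$ be the number of hubs in $X$. If few hubs are deleted we walk from $w$ to a hub; otherwise few lattice vertices are deleted and we walk along lines.

Let $t\le 1$. For each of the six permutations $\delta$ of $(1,-1,0)$ follow $w,w+\delta,w+2\delta,\dots$ up to the last vertex in $\Lambda$, which may be $w$ itself. There the coordinate increased by $\delta$ equals $L$ or the coordinate decreased by $\delta$ equals $-L$; continue to the hub of such a side. This defines six paths $P_\delta$ from $w$ to hubs. A lattice vertex other than $w$ lies on at most one of them. A hub ends at most two of them, because a given coordinate is increased by exactly two of the $\delta$ and decreased by exactly two. So $X$ meets at most $4$ of the paths if $t=0$ and at most $3+2=5$ if $t=1$. Some $P_\delta$ avoids $X$ and joins $w$ to a hub outside $X$, which is joined to $K$.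

Let $t\ge 2$, so that $|X\cap\Lambda|\le 2$. The three lines through $w$ pairwise meet only in $w\notin X$, so one of them is good; by symmetry it is $x=i$ with $i\ge0$. For $-h\le j\le 0$ we have $|i+j|\le L$, so this line meets each of the $h+1\geq 5$ disjoint central lines $y=j$, and at most two of these meet $X$. Thus $w$ is joined to $K$ along $x=i$.
\end{proof}

The choice $L=3M$ leaves room on each side for three groups of $M$ paths: one for each end of the side and one in between.

\begin{lemma}\label{lem:paths}
For each of the eight pairs $ua,\ ab,\ bv,\ vb',\ b'a',\ a'u,\ aa',\ bb'$ there is a family of $M$ paths in $Q$ joining the pair, such that all $8M$ paths are pairwise internally disjoint, have all internal vertices in $\Lambda$, and have length at least $2$. In particular no edge lies on two of the paths.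
\end{lemma}

\begin{proof}
Consider the corner $P=(L,0,-L)$ shared by the sides of $u$ and $a$, and write $\langle\sigma,\tau\rangle=(L-\sigma,\ \sigma-\tau,\ -L+\tau)$. Changing $\sigma$ or $\tau$ by $1$ moves to an adjacent lattice point. For $0\le j<M$ the sequence
\[
\langle 0,j\rangle,\langle 1,j\rangle,\dots,\langle j,j\rangle,\langle j,j-1\rangle,\dots,\langle j,0\rangle
\]
is a path $\Pi_j(P)$ in $\Lambda$ from the side $x=L$ to the side $z=-L$, so $u\,\Pi_j(P)\,a$ is a $u$--$a$ path. On $\Pi_j(P)$ we have $\max(\sigma,\tau)=j$, so the paths are disjoint for different $j$. The symmetries of $Q$ give such paths at the other five corners. A vertex of $\Pi_j(P)$ differs from $P$ by at most $M-1$ in each coordinate, while two corners differ by at least $L>2(M-1)$ in some coordinate. Hence paths at different corners are disjoint in $\Lambda$.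

For $M+1\le i\le 2M$ the line $x=i$ runs from $(i,-L,L-i)$ on the side of $a'$ to $(i,L-i,-L)$ on the side of $a$, and the line $x=-i$ runs from $(-i,L,i-L)$ on the side of $b$ to $(-i,i-L,L)$ on the side of $b'$. Adding the hubs gives $M$ paths for $aa'$ and $M$ paths for $bb'$. The first coordinate of a corner is $0$ or $\pm L$, so every vertex of a path $\Pi_j(P)$ has $|x|\le M-1$ or $|x|\ge L-(M-1)=2M+1$ and lies on none of these lines.

Every path has an internal vertex, so each of its edges has an internal vertex as an end; this gives the last statement.
\end{proof}

\section{The graph $G$}\label{sec:graph}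

Fix $r\in\{2,3,4,5\}$ and $k\ge 2r$. The theorems become stronger as $m$ grows, so we may assume $m\ge k$. Put $M=2m+1$ and $L=3M=6m+3$. Take two copies $Q_1,Q_2$ of $Q$, with lattices $\Lambda_1,\Lambda_2$ and hubs $u,a_i,b_i,v,b_i',a_i'$, which share exactly the vertices $u$ and $v$. The graph $G$ is obtained from $Q_1\cup Q_2$ by adding
\begin{itemize}
\item the eight \emph{chords} $ub_i,\ va_i,\ ub_i',\ va_i'$ for $i=1,2$;
\item the first $r-2$ of the three \emph{links} $a_1a_2,\ b_1b_2,\ a_1'a_2'$;
\item $d=k-2r$ \emph{diagonals} in $\Lambda_1$: for $1\le t\le d$ let $p_t=(0,5t,-5t)$ and $q_t=p_t+(1,-1,0)$, let $s_t=p_t+(1,0,-1)$ and $s_t'=p_t+(0,-1,1)$ be the two common neighbors of $p_t$ and $q_t$, and add the edge $s_ts_t'$.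
\end{itemize}
The diagonals only serve to raise the crossing number from $2r$ to $k$; a reader interested in $k=2r$ may ignore them. Let $B_t$ be the set of $(x,y,z)\in\mathbb Z^3$ with $x+y+z=0$ that differ from $p_t$ by at most $2$ in each coordinate. Since $5d+2\le 5k\le L$, we have $B_t\subset\Lambda_1$, and the sets $B_t$ are pairwise disjoint because the second coordinates of the $p_t$ differ by at least $5$.

\begin{lemma}\label{lem:conn}
The graph $G$ is $r$-connected.
\end{lemma}

\begin{proof}
Let $|X|\le r-1\le 4$. By Lemma~\ref{lem:five}, $Q_1-X$ and $Q_2-X$ are connected; here $r\le5$ is used. The sets $\{u\}$, $\{v\}$ and the vertex sets of the $r-2$ links are $r$ pairwise disjoint sets, so one of them avoids $X$, and it connects $Q_1-X$ with $Q_2-X$.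
\end{proof}

\begin{lemma}\label{lem:upper}
$\operatorname{cr}(G)\le k$.
\end{lemma}

\begin{proof}
We draw on the sphere and then remove a point off the drawing. Four meridians from $u$ to $v$ divide the sphere into four lunes, in cyclic order $D_1,T,D_2,T'$. Put $a_i,b_i$, in this order from $u$, on the meridian between $D_i$ and $T$, and $a_i',b_i'$ on the meridian between $D_i$ and $T'$. The hubs of $Q_i$ lie on the boundary of $D_i$ in the order $u,a_i,b_i,v,b_i',a_i'$, so the disk drawing of Section~\ref{sec:block} transfers to the closure of $D_i$ by a homeomorphism.

Identify the closure of $T$ with a regular hexagon with vertices $u,a_1,b_1,v,b_2,a_2$ in this order. Its six short diagonals are $ub_1,\ va_1,\ ub_2,\ va_2,\ a_1a_2,\ b_1b_2$; draw those that are edges of $G$. A short diagonal cuts off one vertex and crosses exactly the two short diagonals ending there. So $ub_1$ crosses $va_1$, $ub_2$ crosses $va_2$, the link $a_1a_2$ crosses $ub_1$ and $ub_2$, the link $b_1b_2$ crosses $va_1$ and $va_2$, and there are no other crossings in $T$. Do the same in $T'$ with the primed hubs. The chords contribute $4$ crossings among themselves and each link contributes $2$, in total $4+2(r-2)=2r$. Finally draw $s_ts_t'$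 through the triangular faces $p_tq_ts_t$ and $p_tq_ts_t'$, crossing only $p_tq_t$. The total is $2r+d=k$.
\end{proof}

\section{Drawings of $G$ with at most $m$ crossings}\label{sec:few}

We show that every drawing with at most $m$ crossings looks, on the sphere, essentially like Figure~\ref{fig:frame}. A \emph{face} of a drawn subgraph is a component of its complement in $S^2$. A \emph{crosscut} of a Jordan domain $\Delta$ is an arc with endpoints on the boundary of $\Delta$ and interior in $\Delta$. Besides the Jordan curve theorem we use two standard facts.
\begin{itemize}
\item[(T1)] A set lying between a connected set and its closure is connected.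
\item[(T2)] If $\gamma$ is a crosscut of a Jordan domain $\Delta$ whose endpoints divide the boundary of $\Delta$ into arcs $J_1,J_2$, then $\Delta\setminus\gamma$ has exactly two components, which are Jordan domains with boundaries $\gamma\cup J_1$ and $\gamma\cup J_2$.
\end{itemize}
Two crosscuts with four distinct endpoints \emph{interleave} if the endpoints of one lie on different arcs determined by the endpoints of the other.

\begin{lemma}\label{lem:parity}
Let $\gamma,\delta$ be crosscuts of a Jordan domain $\Delta$ with four distinct endpoints and finitely many common points, all proper crossings. The number of common points is odd if $\gamma,\delta$ interleave and even otherwise.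
\end{lemma}

\begin{proof}
Let $\Delta_1,\Delta_2$ be the components of $\Delta\setminus\gamma$, with boundaries $\gamma\cup J_1$ and $\gamma\cup J_2$. An endpoint of $\delta$ on $J_1$ is not in the closure of $\Delta_2$, so near it $\delta$ runs in $\Delta_1$; likewise with $1$ and $2$ exchanged. Between consecutive crossings $\delta$ stays in one $\Delta_j$. At a crossing $y$, a small disk neighborhood is cut by $\gamma$ into two halves, each contained in one $\Delta_j$; as $y$ is on the boundary of both domains, the halves lie in different ones, and $\delta$ passes from one half to the other.
\end{proof}

For the rest of the paper $\mathcal D$ is a drawing of $G$ with at most $m$ crossings, viewed on $S^2$.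

\subsection*{The frame}
At most $2m$ edges are crossed in $\mathcal D$. Lemma~\ref{lem:paths} gives sixteen families, eight in each block, of $M=2m+1$ edge-disjoint paths, so each family contains a path with no crossed edge. Fix one in each family. Let $H_i$ be the union of the eight chosen paths in $Q_i$, and let $H=H_1\cup H_2$ be the \emph{frame}. It is drawn without crossings, $H_1\cap H_2=\{u,v\}$, and chords, links and diagonals are not edges of $H$. Since no edge of $H$ is crossed, the interior of an edge $e$ of $G$ outside $H$ is disjoint from $H$. So it lies in one face of $H$, and both ends of $e$ lie in the closure of that face.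

The graph $H_i$ consists of a cycle $C_i$ through $u,a_i,b_i,v,b_i',a_i'$ in this order, a path $\alpha_i$ from $a_i$ to $a_i'$ and a path $\beta_i$ from $b_i$ to $b_i'$. Let $A_i$ be the $u$--$v$ arc of $C_i$ through $a_i,b_i$ and $A_i'$ the one through $a_i',b_i'$. Write $H_i^\circ=H_i\setminus\{u,v\}$ for the point set; it is connected, since $\alpha_i$ joins the interiors of $A_i$ and $A_i'$.

For a single block, $\alpha_i$ and $\beta_i$ could lie on different sides of $C_i$. The other block prevents this, because it needs a face touching both $u$ and $v$.

\begin{lemma}\label{lem:faces}
There are sides $D_1$ of $C_1$ and $D_2$ of $C_2$ and two faces $\Phi,\Psi$ of $H$ with the following properties.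
\begin{enumerate}
\item[(i)] $H_i\subset\overline{D_i}$, $\overline{D_1}\cap\overline{D_2}=\{u,v\}$, and $S^2\setminus(\overline{D_1}\cup\overline{D_2})=\Phi\cup\Psi$.
\item[(ii)] $\Phi$ and $\Psi$ are Jordan domains. The boundary of each is the union of one of $A_1,A_1'$ and one of $A_2,A_2'$, and each of these four arcs is used exactly once.
\item[(iii)] The other faces of $H$ are three in each $D_i$. Their boundaries lie in $H_i$ and contain exactly the hubs $\{u,a_i,a_i'\}$, $\{a_i,b_i,b_i',a_i'\}$, $\{b_i,v,b_i'\}$, respectively.
\end{enumerate}
\end{lemma}

\begin{proof}
Each of $\alpha_1,\beta_1$ is a crosscut of one side of $C_1$. Suppose a side $\Delta$ has $\alpha_1$ as a crosscut. The points $a_1,a_1'$ separate $u$ from $v$ on $C_1$, so by (T2) each component of $\Delta\setminus\alpha_1$ has only one of $u,v$ in its closure, and no face of $H_1$ inside $\Delta$ has both in its closure. The same holds for $\beta_1$. Now $H_2^\circ$ is connected, disjoint from $H_1$, and has $u$ and $v$ in its closure. Hence it lies in a side $E_1$ of $C_1$ that has neither $\alpha_1$ nor $\beta_1$ as a crosscut, and both are crosscuts of the other side $D_1$. Define $E_2\supset H_1^\circ$ and $D_2$ symmetrically.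

The arc $A_2$ is a crosscut of $E_1$ and splits it into Jordan domains bounded by $A_1\cup A_2$ and $A_1'\cup A_2$. The arc $A_2'$ is a crosscut of one of them. So $E_1\setminus C_2$ consists of three Jordan domains, bounded either by $A_1\cup A_2,\ C_2,\ A_1'\cup A_2'$ or by $A_1\cup A_2',\ C_2,\ A_1'\cup A_2$. The middle domain is a side of $C_2$ disjoint from $C_1$, so it is not $E_2$, which contains $H_1^\circ$; it is $D_2$. Let $\Phi,\Psi$ be the other two domains. They miss $H$, because $H_i\subset\overline{D_i}$, and their boundaries lie in $H$, so they are faces. Since $\overline{D_1}=S^2\setminus E_1$ and $\overline{D_2}=D_2\cup C_2\subset E_1\cup\{u,v\}$, this proves (i) and (ii).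

For (iii), $\alpha_i$ splits $D_i$ into a domain with the hubs $u,a_i,a_i'$ on its boundary and a domain with the hubs $a_i,b_i,v,b_i',a_i'$. The path $\beta_i$ is disjoint from $\alpha_i$ and ends at $b_i,b_i'$, so it is a crosscut of the second domain and splits it as stated.
\end{proof}

We call $\Phi$ and $\Psi$ the \emph{free faces}, and for $A\in\{A_1,A_1',A_2,A_2'\}$ we let $F(A)$ be the free face with $A$ on its boundary. On the boundary of a free face the hubs occur in the cyclic order
\begin{equation}\label{eq:order}
u,\ \hat a_1,\ \hat b_1,\ v,\ \hat b_2,\ \hat a_2,
\end{equation}
where for each $i$ the pair $(\hat a_i,\hat b_i)$ is $(a_i,b_i)$ or $(a_i',b_i')$. A hub other than $u,v$ is an interior point of exactly one of the four arcs, so it lies on the boundary of exactly one free face.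

\begin{lemma}\label{lem:chords}
The chords $ub_i$ and $va_i$ are crosscuts of $F(A_i)$, and $ub_i'$ and $va_i'$ are crosscuts of $F(A_i')$. If $r\geq 3$, then $F(A_1)=F(A_2)$ and $F(A_1')=F(A_2')$, and each link is a crosscut of the free face with both its ends on the boundary.
\end{lemma}

\begin{proof}
The interior of $ub_i$ lies in a face with $u$ and $b_i$ on its boundary. By Lemma~\ref{lem:faces}(iii) no face in $D_i$ has both, and no face in $D_{3-i}$ has $b_i$. So the face is free, and it is $F(A_i)$ because of $b_i$. No face in $D_i$ has both $v,a_i$, or both $u,b_i'$, or both $v,a_i'$ on its boundary, so the same argument places the other chords. A link has one end in $H_1^\circ$ and one in $H_2^\circ$, so its face is free as well. If $r\ge3$ the link $a_1a_2$ is present, and its face equals both $F(A_1)$ and $F(A_2)$; the other free face then equals $F(A_1')$ and $F(A_2')$.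
\end{proof}

\begin{lemma}\label{lem:cr}
The drawing $\mathcal D$ has at least $k$ crossings, and $ub_i$ crosses $va_i$ and $ub_i'$ crosses $va_i'$ for $i=1,2$. Consequently $\operatorname{cr}(G)=k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:chords} and \eqref{eq:order}, in each free face $u\hat b_i$ and $v\hat a_i$ are interleaving crosscuts, so they cross by Lemma~\ref{lem:parity}. These are four pairs. If $r\geq 3$, the orders \eqref{eq:order} are $u,a_1,b_1,v,b_2,a_2$ and the same with primes. The link $a_1a_2$ interleaves with $ub_1$ and $ub_2$; the link $b_1b_2$, if present, with $va_1$ and $va_2$; the link $a_1'a_2'$, if present, with $ub_1'$ and $ub_2'$. Altogether $4+2(r-2)=2r$ distinct pairs of chords and links cross.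

For $1\le t\le d$ let $N_t$ be the subgraph formed by the lattice edges with both ends in $B_t$ and the diagonal $s_ts_t'$. We claim that $N_t$ is not planar. Write $(i,l)$ for the point $p_t+i(1,-1,0)+l(1,0,-1)=p_t+(i+l,-i,-l)$. Two points are lattice neighbors when their difference is $\pm(1,0)$, $\pm(0,1)$ or $\pm(1,-1)$, and $(i,l)\in B_t$ when $|i|,|l|,|i+l|\le2$. The points $p_t=(0,0)$, $q_t=(1,0)$, $s_t=(0,1)$, $s_t'=(1,-1)$ are pairwise adjacent in $N_t$. They are surrounded by the 10-cycle
\[
(-1,0),(-1,1),(-1,2),(0,2),(1,1),(2,0),(2,-1),(2,-2),(1,-2),(0,-1)
\]
in $B_t$, which avoids them and contains their respective neighbors $(-1,0)$, $(2,0)$, $(0,2)$, $(1,-2)$. Contracting the cycle gives $K_5$, so $N_t$ is not planar, and two edges of $N_t$ cross in $\mathcal D$. The $N_t$ are vertex-disjoint and contain no chord or link, so these $d$ pairs are distinct from one another and from the $2r$ pairs above. Thus $\mathcal D$ has at least $2r+d=k$ crossings.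

An optimal drawing has at most $k\le m$ crossings by Lemma~\ref{lem:upper}, so the bound applies to it and $\operatorname{cr}(G)=k$.
\end{proof}

\section{One of the blocks is enclosed}\label{sec:end}

Assume from now on that, in addition, \emph{any two edges have at most one common point in $\mathcal D$}. This holds in straight-line drawings, where the intersection of two edges is convex and finite, and in pseudolinear drawings, where the two pseudolines meet once. In particular, edges with a common endpoint share nothing else.

Let $c_i$ be the common point of $ub_i$ and $va_i$ and $c_i'$ that of $ub_i'$ and $va_i'$. Let $\omega_i=[u,c_i]\cup[c_i,v]$, taken along $ub_i$ and $va_i$, and $\omega_i'=[u,c_i']\cup[c_i',v]$, taken along $ub_i'$ and $va_i'$. Because the two chords meet only once, $\omega_i$ is an arc, and by Lemma~\ref{lem:chords} it is a crosscut of $F(A_i)$; likewise $\omega_i'$ is a crosscut of the other free face $F(A_i')$. Hence $W_i=\omega_i\cup\omega_i'$ is a Jordan curve with $W_i\cap H=\{u,v\}$. This is the quadrilateral of Lemma~\ref{lem:quad}. To apply the lemma we need to know on which side of $W_i$ the block lies.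

\begin{lemma}\label{lem:sep}
For $i=1,2$ the sets $H_1^\circ$ and $H_2^\circ$ lie on different sides of $W_i$.
\end{lemma}

\begin{proof}
The curve $W_i$ contains one crosscut from $u$ to $v$ of each free face. By (T2) and Lemma~\ref{lem:faces}(ii), it splits $\Phi$ into domains $\Phi_1,\Phi_2$ and $\Psi$ into domains $\Psi_1,\Psi_2$, where the boundaries of $\Phi_j$ and $\Psi_j$ each contain one of the arcs $A_j,A_j'$. Put $Z_j=(\overline{D_j}\setminus\{u,v\})\cup\Phi_j\cup\Psi_j$ for $j=1,2$. By (T1) the set $\overline{D_j}\setminus\{u,v\}$ is connected, and so is the union of $\Phi_j$ or $\Psi_j$ with the interior of the arc of $C_j$ on its boundary; these sets overlap, so $Z_j$ is connected. By Lemma~\ref{lem:faces}(i), $Z_1\cup Z_2=S^2\setminus W_i$. Each $Z_j$ lies in one side of $W_i$ and both sides are covered, so $Z_1$ and $Z_2$ lie in different sides. Finally $H_j^\circ\subset Z_j$.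
\end{proof}

Let $I_i$ be the side of $W_i$ containing $H_i^\circ$ and $O_i$ the side containing $H_{3-i}^\circ$. The next lemma says that the two blocks cannot both have the point $\infty$ on their own side.

\begin{lemma}\label{lem:disj}
$I_1\cap I_2=\emptyset$.
\end{lemma}

\begin{proof}
We first show that $W_2\setminus\{u,v\}\subset O_1$. Fix a free face $F$, with boundary order \eqref{eq:order}. Its chords are $e_i=u\hat b_i$ and $g_i=v\hat a_i$ for $i=1,2$. The chords $e_1,e_2$ share only $u$, and $g_1,g_2$ share only $v$. The chords $e_1=u\hat b_1$ and $g_2=v\hat a_2$ do not interleave, nor do $g_1=v\hat a_1$ and $e_2=u\hat b_2$; by Lemma~\ref{lem:parity} each of these pairs has an even number of common points, and at most one, hence none. Let $Y=(e_2\cup g_2)\setminus\{u,v\}$. It is connected because $e_2$ and $g_2$ cross. It is contained in $F\cup\{\hat a_2,\hat b_2\}$, where $W_1\cap F\subset e_1\cup g_1$ and $\hat a_2,\hat b_2\in H_2^\circ$ are not on $W_1$; so $Y$ misses $W_1$. It contains $\hat b_2\in H_2^\circ\subset O_1$. Therefore $Y\subset O_1$. The two sets $Y$ for the two free faces cover $W_2\setminus\{u,v\}$, which proves the claim.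

As $u,v\in W_1$, it follows that $I_1$ misses $W_2$. Being connected, $I_1$ lies in one side of $W_2$, and it contains $H_1^\circ\subset O_2$. So $I_1\subset O_2$, which is disjoint from $I_2$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:pseudo}]
The graph $G$ of Section~\ref{sec:graph} is $r$-connected by Lemma~\ref{lem:conn} and has $\operatorname{cr}(G)=k$ by Lemma~\ref{lem:cr}. Suppose $\mathcal D$ is a straight-line or pseudolinear drawing of $G$ with at most $m$ crossings. By Lemma~\ref{lem:disj} there is an $i$ with $\infty\notin I_i$. The curve $W_i$ lies in the plane, so $I_i$ is its bounded side, and $I_i\supset H_i^\circ$ contains $b_i$, $b_i'$ and $a_i'$. Apply Lemma~\ref{lem:quad} to the chords $ub_i,va_i,ub_i',va_i'$: part (a) gives a contradiction if $\mathcal D$ is straight-line, and part (b) if $\mathcal D$ is pseudolinear. Hence every straight-line drawing and every pseudolinear drawing of $G$ has more than $m$ crossings.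
\end{proof}

\begin{thebibliography}{1}

\bibitem{questions}
\emph{Crossing Numbers: Some Open Questions},
\texttt{http://webfiles.birs.ca/\allowbreak workshops/\allowbreak 2018/\allowbreak 18w5029/\allowbreak files/\allowbreak SchaeferCrossingNumbersVariants.pdf}

\end{thebibliography}
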